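
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{conjecture}[theorem]{Conjecture}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Prices Taken from the Other Bids Do Not Suffice\\ for Optimal Competitive Auctions}


\begin{abstract}
In a truthful auction with unlimited supply, the price offered to a bidder is drawn from a law that depends only on the other bids. It was conjectured that for every number $n$ of bidders some auction with the best competitive ratio against the benchmark $\max_{k\ge 2}k\,b_{(k)}$ only offers prices that are equal to one of the other bids or exceed all of them. We disprove this for $n=4$: a truthful auction attains the ratio $\tfrac{215}{96}$, while the ratios of all auctions with the restricted prices are at least a constant larger than $\tfrac{215}{96}$. Combined with the theorem of Chen, Gravin and Lu on the optimal ratio, the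 argument shows that the conjecture fails for every $n\ge 4$.
\end{abstract}

\section{Introduction}

\subsection{The question}

There are $n$ bidders and $n$ identical items, so supply is not a constraint. Bidder $i$ submits a sealed bid $b_i>0$. Write $\mathbf b=(b_1,\dots,b_n)$, and $\mathbf b_{-i}$ for the bids of all bidders other than $i$. A (randomized) \emph{truthful auction} draws, for each bidder $i$, a random price $t_i$ from a law that depends only on $\mathbf b_{-i}$. Bidder $i$ wins an item and pays $t_i$ if $b_i\ge t_i$; otherwise she loses and pays nothing. The \emph{profit} $\mathcal A(\mathbf b)$ of the auction $\mathcal A$ is the expected total payment. Let $b_{(k)}$ be the $k$-th largest bid. The benchmark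
\[
\mathcal F^{(2)}(\mathbf b)=\max_{2\le k\le n}k\,b_{(k)}
\]
is the best profit of a single price that sells to at least two bidders. The case $k=1$ has to be excluded: for a fixed price law $\mu$ one has $\int_{t\le b}t\,d\mu(t)=o(b)$ as $b\to\infty$, so no truthful auction can compete with the highest bid alone when that bid grows and the other bids stay fixed. The auction is \emph{$\beta$-competitive} if $\mathcal A(\mathbf b)\ge\mathcal F^{(2)}(\mathbf b)/\beta$ for every $\mathbf b$. It is \emph{optimal} for $n$ bidders if it attains the smallest competitive ratio among all truthful $n$-bidder auctions.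

Which prices does an optimal auction need? The price that realizes the benchmark is always a bid. So the other bids are natural candidates for the price offered to bidder $i$. Since bidder $i$ may be the highest bidder by far, prices above all other bids should also be available. A price strictly between two consecutive other bids seems to have no role. Call a truthful auction \emph{price-restricted} if, for all $i$ and $\mathbf b_{-i}$, the price offered to $i$ lies with probability $1$ in
\[
\{b_j:j\ne i\}\cup\Bigl(\max_{j\ne i}b_j,\infty\Bigr).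
\]
For $n=2$ the $1$-unit Vickrey auction, in which each bidder is offered the other bid, is optimal. For $n=3$ there is an optimal auction that is price-restricted \cite{limited}. This suggests the following.

\begin{conjecture}[\cite{limited}]\label{conj}
For every $n\ge2$ some optimal auction for $n$ bidders is price-restricted.
\end{conjecture}

\subsection{Results}

For $d\ge1$ let $\Delta_d=\{(u_1,\dots,u_d):0<u_1<\dots<u_d<1\}$. Put $\lambda_2=2$ and, for $k\ge3$,
\begin{equation}\label{lambda}
\lambda_k=(k-2)!\int_{\Delta_{k-2}}\max\Bigl(2,\frac{3u_1}{u_2},\dots,\frac{(k-1)u_1}{u_{k-2}},\,k\,u_1\Bigr)\,du .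
\end{equation}
We shall see that $\lambda_3=\frac{13}6$ and $\lambda_4=\frac{215}{96}$.

\begin{theorem}\label{thmA}
There is a truthful $4$-bidder auction that is $\lambda_4$-competitive, where $\lambda_4=\frac{215}{96}$.
\end{theorem}

\begin{theorem}\label{thmB}
For every $n\ge4$ there is $\varepsilon_n>0$ such that no price-restricted $n$-bidder auction is $(\lambda_n+\varepsilon_n)$-competitive.
\end{theorem}

\begin{corollary}\label{cor4}
Conjecture~\ref{conj} is false: no optimal $4$-bidder auction is price-restricted.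
\end{corollary}

\begin{proof}
An optimal $4$-bidder auction has ratio at most $\lambda_4$ by Theorem~\ref{thmA}; by Theorem~\ref{thmB} a price-restricted one has ratio at least $\lambda_4+\varepsilon_4$.
\end{proof}

For more bidders we combine Theorem~\ref{thmB} with a published theorem. It is not needed for $n=4$.

\begin{theorem}[Chen, Gravin and Lu \cite{CGL}]\label{thmCGL}
The optimal competitive ratio against $\mathcal F^{(2)}$ for $n$ bidders is
\[
1-\sum_{i=2}^n\Bigl(-\frac1n\Bigr)^{i-1}\frac{i}{i-1}\binom{n-1}{i-1}.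
\]
\end{theorem}

\begin{corollary}\label{corn}
For every $n\ge4$ the infimum of the ratios of price-restricted $n$-bidder auctions is strictly larger than the infimum of the ratios of all truthful $n$-bidder auctions, so no optimal auction is price-restricted. Together with the cases $n=2,3$, the property asserted in Conjecture~\ref{conj} holds if and only if $n\in\{2,3\}$.
\end{corollary}

\subsection{The idea}

We describe a bid by its inverse $s$ and record the expected payment as a function of $s$. That a price law has total mass at most $1$ becomes the statement that the area under this function is at most $1$. Averaging over inverse bids then shows, if the price laws are measurable, that $\lambda_n$ is a lower bound for the ratio of a price-restricted auction (Section~\ref{sec:dict}). If price-restricted auctions came arbitrarily close to $\lambda_n$, every inequality in the averaging would become an equality in the limit. Under the price restriction the payment of a bidder does not change while her bid moves between two consecutive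 other bids, so there are few unknown functions. The equalities, together with a bound that comes from bid vectors in which all bids but the lowest are nearly equal, determine one of these functions. Its primitive is an explicit function $q_1$, and the fact that payments do not decrease when the bid increases forces $q_1$ to be convex. For three bidders $q_1$ is convex. For four bidders it is not. Section~\ref{sec:idea} shows this in the two smallest cases, under regularity assumptions; Section~\ref{sec:proofB} removes the assumptions, proves the convexity of $q_1$ for all $n$ and finishes $n=4$; Section~\ref{sec:five} finishes $n\ge5$.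

Theorem~\ref{thmA} (Section~\ref{sec:A}) is an existence proof. Max-flow--min-cut turns the existence of payments into a family of averaged inequalities, of which the one defining $\lambda_4$ is the extreme case, and a monotone iteration gives the monotonicity that payments must have.

\begin{remark}[Measurability]\label{rem:meas}
No measurability of the price laws in $\mathbf b_{-i}$ is assumed in Theorem~\ref{thmB}, and none is claimed in Theorem~\ref{thmA}. If one requires it, compute each price law from the other bids rounded down to powers of $1+\eta$. For a fixed price law the expected payment is nondecreasing in the bid. Hence the profit on $\mathbf b$ is at least the original profit on the rounded vector, and the ratio grows by a factor at most $1+\eta$. So there are measurable auctions with ratio arbitrarily close to $\lambda_4$; more generally, the infimum of the ratios of all truthful $n$-bidder auctions is the same with and without the requirement. Hence Corollaries~\ref{cor4} and~\ref{corn} hold in either reading.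
\end{remark}

\section{Inverse bids and the numbers $\lambda_n$}\label{sec:dict}

\subsection{Payment functions}

Let $\mu$ be a price law on $(0,\infty]$; the price $\infty$ means that the bidder loses, and it can be replaced by any finite price, since this only increases payments. A bidder with bid $1/s$ has expected payment $\rho(s)=\int_{t\le1/s}t\,d\mu(t)$, a nonincreasing function of $s$. If all prices are at least $1$, then, since $\{s\in(0,1]:s\le1/t\}$ has length $1/t$ for $t\ge1$, Tonelli's theorem gives
\begin{equation}\label{area}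
\int_0^1\rho(s)\,ds=\int_{[1,\infty)}t\cdot\frac1t\,d\mu(t)=\mu\bigl([1,\infty)\bigr)\le1 .
\end{equation}
So a price law on $[1,\infty]$ becomes a nonincreasing payment function with area at most $1$.

\subsection{Where $\lambda_n$ comes from}

Let $n\ge3$ and $r=n-2$. For $u\in\Delta_r$ put
\begin{equation}\label{Ndef}
N_n(u)=\max\Bigl(\frac2{u_1},\frac3{u_2},\dots,\frac{r+1}{u_r},n\Bigr).
\end{equation}
If the bids are $1/a_1>\dots>1/a_{n-1}>1$, then $\mathcal F^{(2)}=N_n(a_2,\dots,a_{n-1})$; the highest bid plays no role. Definition \eqref{lambda} reads $\lambda_n=r!\int_{\Delta_r}u_1N_n(u)\,du$.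

Now consider an auction with measurable price laws that never offers a bidder less than the lowest other bid; price-restricted auctions have the latter property. Let one bid be $1$ and let the inverses of the other $n-1$ bids be independent and uniform on $(0,1)$. The lowest bidder pays nothing, and by \eqref{area} each other bidder pays at most $1$ on average. The average of the benchmark is
\[
(n-1)!\int_{\Delta_{n-1}}N_n(a_2,\dots,a_{n-1})\,da=(n-1)!\int_{\Delta_r}u_1N_n(u)\,du=(n-1)\lambda_n .
\]
Hence the ratio is at least $\lambda_n$. This computation is motivation only. Theorem~\ref{thmA} says that a truthful auction has the ratio $\lambda_4$ for $n=4$; Theorem~\ref{thmB} says that price-restricted auctions stay away from $\lambda_n$ for $n\ge4$.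

\begin{lemma}\label{lem:scale}
\begin{enumerate}
\item[(a)] For $j\ge1$ and $x>0$,
\[
\int_{0<u_1<\dots<u_j<x}\max\Bigl(2,\frac{3u_1}{u_2},\dots,\frac{(j+1)u_1}{u_j}\Bigr)du=\lambda_{j+1}\frac{x^j}{j!}
\]
(for $j=1$ the maximum is $2$).
\item[(b)] $\lambda_{k+1}\ge\lambda_k$ for $k\ge2$.
\item[(c)] $\lambda_3=\frac{13}6$. Put $m(u,v)=\max(2,\frac{3u}v,4u)$ and $c(v)=\int_0^vm(u,v)\,du$. Then
\begin{equation}\label{cv}
c(v)=\tfrac{13}6v\quad(0<v\le\tfrac34),\qquad c(v)=\tfrac12+2v^2\quad(\tfrac34\le v\le1),
\end{equation}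
and $\lambda_4=\frac{215}{96}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $j=1$ both sides equal $2x$. For $j\ge2$ fix $u_j=y$ and write $u_i=y\,t_i$ for $i<j$. The maximum becomes $\max(2,\frac{3t_1}{t_2},\dots,\frac{j\,t_1}{t_{j-1}},(j+1)t_1)$, the integrand of $\lambda_{j+1}$. So the left side is $\int_0^xy^{j-1}\frac{\lambda_{j+1}}{(j-1)!}\,dy$.

(b) For $k\ge2$, omit the term $(k+1)u_1$ in \eqref{lambda} for $\lambda_{k+1}$ and apply (a) with $j=k-1$, $x=1$.

(c) $\lambda_3=\int_0^1\max(2,3u)\,du=\frac43+\frac32\bigl(1-\frac49\bigr)=\frac{13}6$. If $v\le\frac34$, then $4u\le3u/v$, so $c(v)=\int_0^v\max(2,\frac{3u}v)du=v\lambda_3$. If $v\ge\frac34$, then $m=\max(2,4u)$ and $c(v)=1+2(v^2-\frac14)$. Finally $\lambda_4=2\int_0^1c(v)\,dv$, and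
\[
\int_0^{3/4}\tfrac{13}6v\,dv=\tfrac{13}{12}\cdot\tfrac9{16}=\tfrac{117}{192},\qquad\int_{3/4}^1\bigl(\tfrac12+2v^2\bigr)dv=\tfrac18+\tfrac23\cdot\tfrac{37}{64}=\tfrac{98}{192}. \qedhere
\]
\end{proof}

\section{A four-bidder auction with ratio $\frac{215}{96}$}\label{sec:A}

In this section $\lambda=\lambda_4$. For $a\in(0,1]^3$ with ascending order statistics $a_{(1)}\le a_{(2)}\le a_{(3)}$ let
\[
F(a)=\max\Bigl(\frac2{a_{(2)}},\frac3{a_{(3)}},4\Bigr),
\]
the benchmark of the bids $1/a_1,1/a_2,1/a_3,1$. It is continuous, symmetric, and nonincreasing in each coordinate. We normalize by the lowest bid and do not count what one lowest bidder pays. What is needed is then a function $\rho(s;\{x,y\})$ of an inverse bid and an unordered pair of inverse bids, nonincreasing in $s$, with $\int_0^1\rho\,ds\le1$ and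
\[
\rho(a_1;\{a_2,a_3\})+\rho(a_2;\{a_1,a_3\})+\rho(a_3;\{a_1,a_2\})\ge F(a)/\lambda .
\]
Discretized to a grid, this is a transportation problem with an additional monotonicity requirement: each point $a$ distributes the supply $F(a)$ to the three axis-parallel lines through it, each line has a fixed capacity, and the amounts that a line receives from its points must be nonincreasing along the line.

\subsection{Monotone transportation}

Transportation theory gives a solution without the monotonicity. We get the monotonicity as follows. The solution of least square norm has the form $(\theta(a)-\eta_i)^+$ with $\eta_i$ constant on each line, so it is monotone if $\theta$ is. The multipliers need not be unique, so we rebuild them by an iteration from below in which $\theta$ is visibly monotone.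

\begin{lemma}\label{lem:transport}
Let $I=\{1,\dots,K\}$, let $f:I^3\to(0,\infty)$ be nonincreasing in each coordinate, and let $\Lambda>0$. Write $\pi_i(a)=a_{-i}$ for $a$ with its $i$-th coordinate deleted. Suppose that
\begin{equation}\label{hall}
\sum_{a\in S}f(a)\le\Lambda\sum_{i=1}^3|\pi_i(S)|\qquad\text{for all }S\subseteq I^3 .
\end{equation}
Then there are $R_i(a)\ge0$ with $\sum_iR_i(a)=f(a)$, with $\sum_{a_i}R_i(a)\le\Lambda$ on every line in direction $i$, and with $R_i(a)$ nonincreasing in $a_i$. If $f$ is symmetric, one can take $R_i(a)=R(a_i;\{a_j\}_{j\ne i})$ for a single function $R$.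
\end{lemma}

\begin{proof}
\emph{A solution without monotonicity.} Consider the network with an edge from the source to each point $a$ of capacity $f(a)$, an edge of infinite capacity from $a$ to each of the three lines through $a$, and an edge of capacity $\Lambda$ from each line to the sink. The lines in direction $i$ that meet $S$ correspond to $\pi_i(S)$. So \eqref{hall} is the condition of the max-flow--min-cut theorem for a flow that saturates all source edges. Hence the polytope of all $R\ge0$ with $\sum_iR_i(a)=f(a)$ and line sums at most $\Lambda$ is nonempty.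

\emph{Multipliers.} Minimize $\frac12\sum R_i(a)^2$ over this polytope. The Karush--Kuhn--Tucker conditions, which are necessary at a minimum because the constraints are linear, give numbers $\theta^*(a)$ and $\eta^*_i(a_{-i})\ge0$ with
\[
R_i(a)=\bigl(\theta^*(a)-\eta_i^*(a_{-i})\bigr)^+,
\]
such that the line sum equals $\Lambda$ whenever $\eta_i^*(a_{-i})>0$.

\emph{The iteration.} For $\eta=(\eta_i(a_{-i}))\ge0$ let $\theta_\eta(a)$ be the solution $\theta$ of $\sum_i(\theta-\eta_i(a_{-i}))^+=f(a)$. It is unique since $f(a)>0$ and the left side is strictly increasing in $\theta$ where it is positive. Let $\Phi(\eta)_i(a_{-i})$ be the smallest $\eta'\ge0$ with $\sum_{a_i}(\theta_\eta(a)-\eta')^+\le\Lambda$. Both maps $\eta\mapsto\theta_\eta$ and $\theta_\eta\mapsto\Phi(\eta)$ are nondecreasing, and their values increase by at most $\delta$ if all arguments increase by $\delta$. Hence both are $1$-Lipschitz in the maximum norm, and $\Phi$ is continuous.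

We have $\theta_{\eta^*}=\theta^*$ because $\sum_iR_i=f$. Also $\Phi(\eta^*)=\eta^*$. Indeed the line sums for $\eta^*$ are at most $\Lambda$, so $\Phi(\eta^*)\le\eta^*$; and if $\eta_i^*>0$ on a line, then the line sum is $\Lambda>0$, and any smaller $\eta'$ gives a larger sum.

Start with $\eta^0=0$ and put $\eta^{t+1}=\Phi(\eta^t)$. As $\eta^0\le\eta^1$, $\eta^0\le\eta^*$ and $\Phi$ is nondecreasing, the sequence is nondecreasing and bounded by $\eta^*$. It converges to a fixed point $\eta$ of $\Phi$.

\emph{Monotonicity.} We claim that every $\eta^t_i$ is nonincreasing in both of its coordinates. This holds for $t=0$. If it holds for $t$ and $a\le a'$ coordinatewise, then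
\[
\sum_i\bigl(\theta_{\eta^t}(a')-\eta_i^t(a_{-i})\bigr)^+\le\sum_i\bigl(\theta_{\eta^t}(a')-\eta_i^t(a'_{-i})\bigr)^+=f(a')\le f(a),
\]
so $\theta_{\eta^t}(a')\le\theta_{\eta^t}(a)$. Thus, if $a_{-i}$ increases, no value of $\theta_{\eta^t}$ along the line increases, and therefore $\Phi(\eta^t)_i$ does not increase. This proves the claim. In the limit $\eta$ and $\theta_\eta$ are nonincreasing in all coordinates.

Put $R_i(a)=(\theta_\eta(a)-\eta_i(a_{-i}))^+$. Since $\eta_i(a_{-i})$ does not depend on $a_i$, this is nonincreasing in $a_i$. It sums to $f(a)$ over $i$, and the line sums are at most $\Lambda$ because $\Phi(\eta)=\eta$. If $f$ is symmetric, the iteration preserves symmetry: all $\eta_i^t$ are one and the same symmetric function of two variables.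
\end{proof}

\subsection{The cut condition}

For $S=I^3$ and $K\to\infty$, condition \eqref{hall} with $f(a)=F(a/K)$ and $\Lambda=\lambda K$ becomes $\int F\le3\lambda$. This is an equality, by the definition of $\lambda$. We have to show that no other set is worse.

\begin{lemma}\label{lem:cut}
The function $F_K(a)=F(a/K)$ on $I^3$ satisfies \eqref{hall} with $\Lambda=\lambda K$.
\end{lemma}

\begin{proof}
Let $\psi(S)=\sum_{a\in S}F_K(a)-\Lambda\sum_i|\pi_i(S)|$. We show $\max\psi\le0$.

\emph{Step 1: reduction to symmetric down-sets.} Since $\pi_i(S\cup T)=\pi_i(S)\cup\pi_i(T)$ and $\pi_i(S\cap T)\subseteq\pi_i(S)\cap\pi_i(T)$, we have $|\pi_i(S\cup T)|+|\pi_i(S\cap T)|\le|\pi_i(S)|+|\pi_i(T)|$. So $\psi(S\cup T)+\psi(S\cap T)\ge\psi(S)+\psi(T)$, and the union of two maximizers of $\psi$ is a maximizer. Let $S^*$ be the union of all maximizers. It is a maximizer and is invariant under permutations of the coordinates.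

Compress $S^*$ in direction $i$: on each line $\ell$ in direction $i$ replace $S^*\cap\ell$ by the initial segment of $\ell$ of the same size. This does not decrease $\sum F_K$, since the $k$-th smallest point of $S^*\cap\ell$ has $i$-th coordinate at least $k$ and moves to $k$. It does not change $|\pi_i|$. It does not increase $|\pi_j|$ for $j\ne i$: fix the third coordinate and consider the plane of the coordinates $i,j$; there $\pi_j$ records the occupied values of the $i$-th coordinate. After compression these form an initial segment whose length is the largest number of points of $S^*$ on a line in direction $i$ in this plane, and at least that many values were occupied before. So the compressed set is again a maximizer. It is contained in $S^*$ and has the same size, so it equals $S^*$. Thus $S^*$ is a symmetric down-set.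

\emph{Step 2: reduction to the plane.} Let $\hat D\subseteq(0,1]^3$ be the union of the cells $\prod_{l=1}^3(\frac{a_l-1}K,\frac{a_l}K]$ with $a\in S^*$. On such a cell $F\ge F_K(a)$, so $\psi(S^*)\le0$ follows from $\int_{\hat D}F\le\lambda\sum_i|\pi_i(\hat D)|$, where $|\cdot|$ is area. Let $E\subseteq(0,1]^2$ be the common projection of $\hat D$, a symmetric down-set, and $E^+=\{(u,v)\in E:u<v\}$. If $a\in\hat D$ and $a_1<a_2<a_3$, then $(a_2,a_3)\in E^+$, and $a_1$ ranges over a subset of $(0,a_2)$. Hence, with $m$ as in Lemma~\ref{lem:scale},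
\[
\int_{\hat D}F\le6\int_{E^+}u\max\Bigl(\frac2u,\frac3v,4\Bigr)du\,dv=6\int_{E^+}m\,du\,dv,\qquad\sum_i|\pi_i(\hat D)|=3|E|=6|E^+| .
\]
So it suffices to prove
\begin{equation}\label{planar}
\int_{E^+}(m-\lambda)\,du\,dv\le0 .
\end{equation}

\emph{Step 3: the planar inequality.} Let $w=\sup\{v:(v,v)\in E\}$ ($w=0$ if there is no such $v$). For $v<w$ the section $\{u:(u,v)\in E^+\}$ is $(0,v)$. For $v>w$ it is an interval from $0$ of some length $e(v)\le w$, since $(u,v)\in E$ with $w<u<v$ would give $(u,u)\in E$. Put $k_v(e)=\int_0^e(m(u,v)-\lambda)\,du$. As $m$ is nondecreasing in $u$, $k_v$ is convex, and $k_v(0)=0$, so $k_v(e(v))\le\max(0,k_v(w))$. Therefore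
\begin{equation}\label{split}
\int_{E^+}(m-\lambda)\le A(w)+\int_w^1\max\bigl(0,k_v(w)\bigr)dv,\qquad A(w)=\int_0^w\bigl(c(v)-\lambda v\bigr)dv .
\end{equation}

We first show $A\le0$ on $[0,1]$. By \eqref{cv}, $c(v)-\lambda v=(\frac{13}6-\lambda)v<0$ on $(0,\frac34]$. On $[\frac34,1]$ it is the convex quadratic $\frac12+2v^2-\lambda v$, negative at $\frac34$ and equal to $\frac52-\lambda>0$ at $1$. So $c(v)-\lambda v$ changes sign once, from $-$ to $+$; and $A(0)=0$, $A(1)=\frac\lambda2-\frac\lambda2=0$.

If $w\le\frac34$, then, as $m$ is nonincreasing in $v$, we have $k_v(w)\le k_w(w)=(\frac{13}6-\lambda)w\le0$ for $v>w$ (for $w=0$ both sides are $0$), and \eqref{split} gives \eqref{planar}.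

If $w>\frac34$, then $m(u,v)=\max(2,4u)$ for $v>w$, and $k_v(w)=\kappa(w):=\frac12+2w^2-\lambda w$. If $\kappa(w)\le0$, \eqref{planar} follows. Otherwise the right side of \eqref{split} is $\Psi(w)=A(w)+(1-w)\kappa(w)$. Here $\Psi(1)=0$, and since $A'=\kappa$ on $(\frac34,1)$,
\[
\Psi'(w)=\kappa(w)-\kappa(w)+(1-w)\kappa'(w)=(1-w)(4w-\lambda)>0\qquad(\tfrac34<w<1).
\]
So $\Psi(w)\le0$.
\end{proof}

\subsection{The auction}

The grid solutions give, for each $K$, price laws that are correct up to rounding the inverse bids to multiples of $1/K$. The auction is a limit of these laws.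

\begin{proof}[Proof of Theorem~\ref{thmA}]
For each $K$ let $R_K$ be the function $R$ given by Lemma~\ref{lem:transport} for $f=F_K$ and $\Lambda=\lambda K$, which applies by Lemma~\ref{lem:cut}. For $x,y\ge1$ put $\rho_i=R_K(i;\{\lceil K/x\rceil,\lceil K/y\rceil\})$ for $1\le i\le K$ and $\rho_{K+1}=0$. Let $\mu^K_{x,y}$ have an atom at $K/i$ of mass $\frac iK(\rho_i-\rho_{i+1})/\lambda\ge0$ for $1\le i\le K$. The total mass of these atoms is $\frac1{\lambda K}\sum_i\rho_i\le\frac{\Lambda}{\lambda K}=1$; put the rest at $+\infty$. For $\omega\ge1$ the atoms at most $\omega$ are those with $i\ge\lceil K/\omega\rceil$, so the sum telescopes to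
\[
\int_{t\le\omega}t\,d\mu^K_{x,y}(t)=\tfrac1\lambda R_K\bigl(\lceil K/\omega\rceil;\{\lceil K/x\rceil,\lceil K/y\rceil\}\bigr).
\]
Hence for $\omega_1,\omega_2,\omega_3\ge1$ and $a_l=1/\omega_l$, the three payments obtained with these laws add up to $F(\lceil Ka\rceil/K)/\lambda$, with $\lceil\cdot\rceil$ taken coordinatewise. As $F$ is continuous, this converges to $F(a)/\lambda$ for each $a$. The convergence is not uniform, since $F(a)$ is unbounded as $a_{(2)}\to0$, so we pass to a limit of the laws.

Probability measures on the compact space $[1,\infty]$ form a compact space in the weak topology. By Tychonoff's theorem there is a subnet along which $\mu^K_{x,y}$ converges weakly to some $\mu_{x,y}$ for every unordered pair $\{x,y\}$ simultaneously. The function $t\mapsto t\,\mathbf 1[t\le\omega]$ on $[1,\infty]$ is bounded and upper semicontinuous. So $\rho(\omega;x,y):=\int_{t\le\omega}t\,d\mu_{x,y}$ is at least the upper limit of the corresponding payments, and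
\begin{equation}\label{threepay}
\rho(\omega_1;\omega_2,\omega_3)+\rho(\omega_2;\omega_1,\omega_3)+\rho(\omega_3;\omega_1,\omega_2)\ge F(a)/\lambda .
\end{equation}
Mass at $+\infty$ may be moved to any finite price that is at least $1$; this only increases payments.

\emph{The auction.} For bidder $i$ let $z=\min_{j\ne i}b_j$, let $x,y$ be the other two bids of $\mathbf b_{-i}$ divided by $z$, and offer the price $z\,t$ with $t$ drawn from $\mu_{x,y}$. Given $\mathbf b$, fix one lowest bidder, with bid $z$, and let the others bid $z\omega_1\ge z\omega_2\ge z\omega_3$. For each of these three the minimum of the other bids is $z$. So by \eqref{threepay} the profit is at least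
\[
zF\Bigl(\frac1{\omega_1},\frac1{\omega_2},\frac1{\omega_3}\Bigr)\frac1\lambda=\frac{z\max(2\omega_2,3\omega_3,4)}\lambda=\frac{\mathcal F^{(2)}(\mathbf b)}\lambda .\qedhere
\]
\end{proof}

\section{Price-restricted auctions: three and four bidders}\label{sec:idea}

\subsection{The constraints}\label{sec:constraints}

Let $n\ge3$, $r=n-2$, and consider a price-restricted $\beta$-competitive $n$-bidder auction. Averaging it over all relabelings of the bidders preserves both properties. So we assume that the price law of a bidder depends only on the multiset of the other bids.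

Let $u\in\Delta_r$, put $u_{r+1}=1$, and let the competitors of a bidder bid $1/u_1>\dots>1/u_{r+1}=1$. Let $p_j$ be the probability that she is offered the price $1/u_j$, and $\mu_u$ the restriction of the price law to $(1/u_1,\infty)$. Put
\[
R_k(u)=\sum_{j=k+1}^{r+1}\frac{p_j}{u_j}\quad(0\le k\le r),\qquad T(s;u)=R_0(u)+\int_{t\le1/s}t\,d\mu_u(t)\quad(0<s<u_1).
\]
Because of the price restriction, a bidder with bid $1/s$ has expected payment $R_k(u)$ if $u_k<s<u_{k+1}$, $1\le k\le r$, and $T(s;u)$ if $s<u_1$. If her bid is below $1$, she pays $0$. That $R_k$ does not depend on the position of $s$ in the gap $(u_k,u_{k+1})$ is the main force of the hypothesis.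

\begin{lemma}\label{lem:constraints}
Write $a\setminus a_{k}$ for $a$ with the entry $a_{k}$ deleted, and $N=N_n$ as in \eqref{Ndef}.
\begin{enumerate}
\item[(a)] $0\le R_r\le\dots\le R_1\le R_0\le T(s;u)$; $T$ is nonincreasing in $s$; $u_{k+1}R_k\le1$ and $sT\le1$.
\item[(b)] For $u\in\Delta_r$: $\displaystyle\int_0^{u_1}T(s;u)\,ds+\sum_{k=1}^r(u_{k+1}-u_k)R_k(u)\le1$.
\item[(c)] For $(s,u)\in\Delta_{r+1}$: $\displaystyle T(s;u)+\sum_{k=1}^rR_k(s,u\setminus u_k)\ge N(u)/\beta$.
\end{enumerate}
\end{lemma}

\begin{proof}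
(a) The monotonicities are clear from the definitions. The prices entering $R_k$ are at most $1/u_{k+1}$ and those entering $T(s;u)$ at most $1/s$, and the total probability is at most $1$.

(b) We have $p_j=u_j(R_{j-1}-R_j)$ with $R_{r+1}=0$, so $\sum_jp_j=u_1R_0+\sum_{k=1}^r(u_{k+1}-u_k)R_k$. As in \eqref{area}, $\int_0^{u_1}(T-R_0)\,ds=\int t\cdot\frac1t\,d\mu_u$ is the mass of $\mu_u$. The total mass is at most $1$.

(c) Let the bids be $1/a_1>\dots>1/a_{r+1}>1$ with $a=(s,u)$. The highest bidder pays $T(a_1;a_2,\dots,a_{r+1})$. The bidder with inverse bid $a_{k+1}=u_k$, $k\ge1$, has exactly $k$ competitors with higher bids, so she pays $R_k(a\setminus a_{k+1})=R_k(s,u\setminus u_k)$. The lowest bidder pays $0$. The benchmark is $N(a_2,\dots,a_{r+1})=N(u)$.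
\end{proof}

\subsection{Three bidders}\label{sec:three}

Let $n=3$, so $r=1$, and suppose that the auction is exactly $\lambda$-competitive with $\lambda=\lambda_3=\frac{13}6$ and that $R_1$ is measurable. Integrate (c) over $s\in(0,u)$ and use (b):
\begin{equation}\label{three}
(1-u)R_1(u)-\int_0^uR_1(s)\,ds\le1-\frac{\max(2,3u)}\lambda .
\end{equation}
Integrate over $u\in(0,1)$. In the double integral $R_1(s)$ receives the weight $1-s$, so the left side gives $0$. The right side gives $1-\lambda_3/\lambda=0$. So equality holds in \eqref{three} for almost every $u$. For such $u$ it also holds in (b), and in (c) for almost every $s\in(0,u)$: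
\[
T(s;u)=\max\Bigl(\frac2u,3\Bigr)\frac1\lambda-R_1(s).
\]
Integrating the equality \eqref{three} over $u\in(0,x)$ gives $(1-x)G(x)=\int_0^x\bigl(1-\frac{\max(2,3u)}\lambda\bigr)du$ for $G(x)=\int_0^xR_1$, that is,
\[
G(x)=\frac1{13}\cdot\frac x{1-x}\quad(x\le\tfrac23),\qquad G(x)=\frac{9x-4}{13}\quad(x\ge\tfrac23).
\]
Now use that $T$ is nonincreasing in $s$: a higher bid pays at least as much. This forces $R_1$ to agree almost everywhere with a nondecreasing function, so $G$ has to be convex. It is: the slope rises to $\frac9{13}$ at $x=\frac23$ and then stays constant. With $R_1=G'$ and $T$ given by the formula above, the remaining condition $T(s;u)\ge R_1(u)$ also holds. For $u\ge\frac23$ we have $T\ge\frac{18}{13}-\frac9{13}=R_1(u)$; for $u\le\frac23$ it suffices that $\frac{12}u\ge\frac2{(1-u)^2}$, and indeed $6(1-u)^2\ge\frac23\ge u$. So for three bidders the tight system has a solution, as it should.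

\subsection{Four bidders with continuous payments}\label{sec:four}

Let $n=4$, $r=2$, $\lambda=\lambda_4=\frac{215}{96}$. Suppose that the auction is $\lambda$-competitive and that $R_1(u,v)$ and $R_2(u,v)$ extend continuously to $\{0<u\le v<1\}$. We derive a contradiction. With $m(u,v)=\max(2,\frac{3u}v,4u)$, integrating (c) over $s\in(0,u)$ and using (b) yields
\begin{equation}\label{four}
(v-u)R_1(u,v)+(1-v)R_2(u,v)-\int_0^u\bigl(R_1(s,v)+R_2(s,u)\bigr)ds\le1-\frac{m(u,v)}\lambda .
\end{equation}
Integrate over $0<u<v<1$. In the triple integral $R_1(s,v)$ receives the weight $v-s$ (the length of the range of $u$), and $R_2(s,u)$ the weight $1-u$ (the length of the range of $v$). So the left side gives $0$, and the right side gives $\frac12-\frac1\lambda\cdot\frac{\lambda_4}2=0$. Both sides of \eqref{four} are continuous on $\{0<u\le v<1\}$, by dominated convergence, since $R_1(s,v)\le1/v$ and $R_2\le1$. So \eqref{four} is an equality everywhere. Hence, for all $u<v$, (c) is an equality for almost all $s\in(0,u)$, and for all such $s$,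 because a monotone function that agrees almost everywhere with a continuous one agrees everywhere:
\begin{equation}\label{Tfour}
T(s;u,v)=\max\Bigl(\frac2u,\frac3v,4\Bigr)\frac1\lambda-R_1(s,v)-R_2(s,u).
\end{equation}

\emph{Three integrations.} Put $M_0(x)=1-\frac{4x}\lambda$ and
\begin{gather*}
M_1(x)=\int_0^x\Bigl(1-\frac{\max(2,4u)}\lambda\Bigr)du,\qquad M_2(x)=\int_{0<u<y<x}\Bigl(1-\frac{m(u,y)}\lambda\Bigr)du\,dy,\\
Q_2(x)=\int_{0<u<y<x}R_2(u,y)\,du\,dy .
\end{gather*}
Fix $v\in(\frac34,1)$ and let $0<x\le v$. Note that $m(u,v)=\max(2,4u)$. First, integrate the equality \eqref{four} over both variables below $x$. The $R_1$-terms cancel as before, while $R_2(s,u)$ now gets the weight $x-u$. Second, fix the second variable at $v$ and integrate over $u\in(0,x)$; then $R_1(s,v)$ gets the weight $x-s$. Third, let $u\to v$ in \eqref{four}. The results are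
\begin{align}
(1-x)Q_2(x)&=M_2(x),\label{I2}\\
\int_0^x\bigl((v-x)R_1(u,v)+(1-v)R_2(u,v)\bigr)du-Q_2(x)&=M_1(x),\label{I1}\\
(1-v)R_2(v,v)-\int_0^v\bigl(R_1(s,v)+R_2(s,v)\bigr)ds&=M_0(v).\label{I0}
\end{align}

\emph{A chain of inequalities.} Define functions on $(0,1)$ by
\[
(1-x)q_2=M_2,\qquad(1-x)q_1=q_2+M_1,\qquad(1-x)q_0=2q_1+M_0 .
\]
By \eqref{I2}, $Q_2=q_2$ on $(0,v]$. Then \eqref{I1} at $x=v$ gives $\int_0^vR_2(u,v)\,du=q_1(v)$. Since $R_1\ge R_2$, \eqref{I0} gives
\begin{equation}\label{lower}
(1-v)R_2(v,v)\ge M_0(v)+2q_1(v)=(1-v)q_0(v),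
\end{equation}
with equality only if $R_1(s,v)=R_2(s,v)$ for all $s\in(0,v)$, by continuity. On the other hand, $R_1(u,v)\le T(s;u,v)$ and \eqref{Tfour} give, as $s,u\to v$,
\begin{equation}\label{upper}
3R_2(v,v)\le2R_1(v,v)+R_2(v,v)\le\frac4\lambda .
\end{equation}

\emph{The two bounds agree.} For $x\in(\frac34,1)$, by \eqref{cv}, $M_2'(x)=M_1(x)=x-\frac1\lambda(\frac12+2x^2)$, and $M_2(1)=0$ by the definition of $\lambda_4$. Therefore, on $(\frac34,1)$,
\begin{gather*}
M_0=\frac{215-384x}{215},\qquad M_1=\frac{-192x^2+215x-48}{215},\qquad M_2=\frac{(1-x)(128x^2-87x+9)}{430},\\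
q_2=\frac{128x^2-87x+9}{430},\qquad q_1=\frac{256x-87}{430},\qquad q_0=\frac{128}{215}=\frac4{3\lambda}.
\end{gather*}
So \eqref{lower} and \eqref{upper} are equalities, and $R_1(\cdot,v)=R_2(\cdot,v)$ on $(0,v)$. Insert this in \eqref{I1}: for all $x\le v$ we get $(1-x)\int_0^xR_2(u,v)\,du=q_2(x)+M_1(x)$, that is,
\[
\int_0^xR_2(u,v)\,du=q_1(x)\qquad(0<x\le v).
\]

\emph{Convexity.} For $\frac12<u<v$ the maximum in \eqref{Tfour} is $4$. As $T$ is nonincreasing in $s$, $R_1(s,v)+R_2(s,u)$ is nondecreasing in $s<u$. Letting $u\to v$, we see that $2R_2(s,v)$ is nondecreasing in $s$. So $q_1$ is convex on $(0,v)$.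

\emph{It is not.} Let $\frac12\le x\le\frac34$. Then $M_1(x)=\frac1{215}\bigl(23x-192(x-\frac12)^2\bigr)$. By Lemma~\ref{lem:scale}(a) with $j=2$, $M_2(x)=\frac12\bigl(1-\frac{\lambda_3}\lambda\bigr)x^2=\frac{7x^2}{430}$, since $4u\le3u/y$ for $y\le\frac34$. With $y=\frac x{1-x}$,
\[
215\,q_1(x)=23y+\frac72y^2-\frac{192(x-\frac12)^2}{1-x}.
\]
At $x=\frac12$ we have $y=1$, $y'=4$, $y''=16$. So the first two terms contribute $23\cdot16+7\cdot(16+16)=592$ to the second derivative, and the last one contributes $-192\cdot2\cdot2=-768$: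
\begin{equation}\label{nonconvex}
q_1''\bigl(\tfrac12^+\bigr)=-\frac{176}{215}<0 .
\end{equation}
This contradicts convexity.

\emph{What remains to be done.} If Theorem~\ref{thmB} fails, we only have auctions whose ratios approach $\lambda_n$, so we pass to a limit. The limits of the $R_k$ are defined only almost everywhere and have no values on diagonals. We therefore replace the competitor pinned at $v$ by competitors in a short window $(v,v+h)$. For general $n$ there are $r$ variables, and the chain $q_2,q_1,q_0$ becomes $q_r,\dots,q_0$.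

\section{Proof of Theorem~\ref{thmB}: convexity of $q_1$}\label{sec:proofB}

Fix $n\ge4$ and put $r=n-2\ge2$, $\lambda=\lambda_n$, $N=N_n$, $m(u)=u_1N(u)$, $\theta=\frac{n-1}n$. Always $u_{r+1}=t_{r+1}=1$. Suppose that Theorem~\ref{thmB} fails for $n$: for every $\varepsilon>0$ there is a price-restricted $(\lambda+\varepsilon)$-competitive auction.

\subsection{A tight limit}

We first record how deleting one entry and inserting another transforms integrals. For measurable $g\ge0$ on $\Delta_r$, measurable $B\subseteq\Delta_r$ and $1\le k\le r$,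
\begin{equation}\label{insert}
\int_B\int_0^{u_1}g(s,u\setminus u_k)\,ds\,du=\int_{\Delta_r}g(t)\,\bigl|\{y\in(t_k,t_{k+1}):(t_2,\dots,t_k,y,t_{k+1},\dots,t_r)\in B\}\bigr|\,dt .
\end{equation}
Indeed, put $t=(s,u\setminus u_k)$ and $y=u_k$. Then $t_1=s$, $u_i=t_{i+1}$ for $i<k$, and $u_i=t_i$ for $i>k$.

\begin{proposition}\label{prop:limit}
There are measurable functions $R_1,\dots,R_r$ on $\Delta_r$ and $T$ on $\Delta_{r+1}$ such that, almost everywhere,
\begin{enumerate}
\item[(i)] $0\le R_r\le\dots\le R_1$, $u_{k+1}R_k\le1$, $R_1(u)\le T(s;u)$, and $T(s;u)\ge T(s';u)$ for $(s,s',u)\in\Delta_{r+2}$;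
\item[(ii)] $\displaystyle\sum_{k=1}^r(u_{k+1}-u_k)R_k(u)-\sum_{k=1}^r\int_0^{u_1}R_k(s,u\setminus u_k)\,ds=1-\frac{m(u)}\lambda$;
\item[(iii)] $\displaystyle T(s;u)=\frac{N(u)}\lambda-\sum_{k=1}^rR_k(s,u\setminus u_k)$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Limits.} For $\nu=1,2,\dots$ take symmetrized price-restricted $\beta_\nu$-competitive auctions with $\beta_\nu\downarrow\lambda$, and let $\widehat R_k^\nu$, $\widehat T^\nu$ be their functions from Section~\ref{sec:constraints}. These may be nonmeasurable, so we round. Choose $q_\nu\downarrow1$ and let $\lceil a\rceil$ be the least integer power of $q_\nu$ that is at least $a$, coordinatewise. Let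
\[
R_k^\nu(u)=\widehat R_k^\nu(\lceil u\rceil),\qquad T^\nu(s;u)=\widehat T^\nu(\lceil s\rceil;\lceil u\rceil)
\]
where the rounded arguments are strictly increasing and less than $1$, and $0$ elsewhere. These are step functions with countably many values on boxes, so they are measurable. Since $a\le\lceil a\rceil\le q_\nu a$, on a compact subset of an open simplex the rounded arguments are admissible for all large $\nu$. Since $u_{k+1}R_k^\nu$ and $sT^\nu$ have values in $[0,1]$, along a common subsequence all of them converge weak-$*$ in $L^\infty(\Delta_r)$ and $L^\infty(\Delta_{r+1})$, the duals of separable spaces. This defines the limits $R_k$ ($1\le k\le r$) and $T$.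

\emph{Inequalities pass to the limit.} Let $\pi:\Delta_{d+1}\to\Delta_d$ delete one coordinate and let $\varphi\in C_c(\Delta_{d+1})$. Integrating out the deleted coordinate gives $\int\varphi\cdot(g\circ\pi)=\int\tilde\varphi\,g$, where $\tilde\varphi$ is bounded, measurable and supported in the compact set $\pi(\operatorname{supp}\varphi)\subset\Delta_d$. So $\int\varphi\cdot(R_k^\nu\circ\pi)\to\int\varphi\cdot(R_k\circ\pi)$, and likewise for $T^\nu$. Hence a finite linear inequality between such functions (with or without a deletion $\pi$), valid on each compact set for all large $\nu$ up to an error tending to $0$ uniformly there, holds almost everywhere in the limit. By Lemma~\ref{lem:constraints}(a) this proves (i); for the last assertion note that $s<s'$ implies $\lceil s\rceil\le\lceil s'\rceil$. Apply Lemma~\ref{lem:constraints}(c) at $\lceil(s,u)\rceil$ and use $N(\lceil u\rceil)\ge N(u)/q_\nu$. This yields, for almost every $(s,u)\in\Delta_{r+1}$,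
\begin{equation}\label{comp}
T(s;u)+\sum_{k=1}^rR_k(s,u\setminus u_k)\ge\frac{N(u)}\lambda .
\end{equation}

\emph{The budget.} We claim that for almost every $u\in\Delta_r$
\begin{equation}\label{budget}
\int_0^{u_1}T(s;u)\,ds+\sum_{k=1}^r(u_{k+1}-u_k)R_k(u)\le1 .
\end{equation}
Let $0\le\varphi\in C_c(\Delta_r)$ and $\epsilon>0$. Let $\nu$ be so large that $\lceil u\rceil\in\Delta_r$ for all $u\in\operatorname{supp}\varphi$. As $\widehat T^\nu$ is nonincreasing in its first argument, $T^\nu(s;u)\le\widehat T^\nu(s;\lceil u\rceil)$ for $u\in\operatorname{supp}\varphi$ and $s<u_1$; where $T^\nu=0$ this is trivial. So $\int_\epsilon^{u_1}T^\nu(s;u)\,ds\le\int_0^{\lceil u_1\rceil}\widehat T^\nu(s;\lceil u\rceil)\,ds$. Also $|\lceil u_k\rceil-u_k|\le q_\nu-1$ for $k\le r$, $\lceil u_{r+1}\rceil=u_{r+1}=1$, and the $R_k^\nu$ are bounded on $\operatorname{supp}\varphi$, uniformly in $\nu$. Thus Lemma~\ref{lem:constraints}(b) at $\lceil u\rceil$ gives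
\[
\int\varphi(u)\Bigl[\int_\epsilon^{u_1}T^\nu(s;u)\,ds+\sum_k(u_{k+1}-u_k)R_k^\nu(u)\Bigr]du\le\int\varphi+o(1).
\]
The function $\varphi(u)\mathbf 1[\epsilon<s<u_1]/s$ is in $L^1(\Delta_{r+1})$, so we may let $\nu\to\infty$. Varying $\varphi$, taking $\epsilon$ rational and letting $\epsilon\to0$ proves the claim.

\emph{Tightness.} Integrate \eqref{comp} over $s\in(0,u_1)$ and use \eqref{budget}. This gives (ii) with $\le$ in place of $=$. All terms are finite for almost every $u$: the $(k+1)$-st entry of $(s,u\setminus u_k)$, with $1$ appended, is $u_{k+1}$, so $R_k(s,u\setminus u_k)\le1/u_{k+1}$. Integrate over $\Delta_r$. By \eqref{insert} with $B=\Delta_r$, where the length is $t_{k+1}-t_k$, the two sums on the left have the same integral. It is finite, since $(u_{k+1}-u_k)R_k\le1$. The right side has the integral $\frac1{r!}-\frac1\lambda\cdot\frac{\lambda_n}{r!}=0$. So equality holds almost everywhere in (ii), and hence also in \eqref{comp}, which is (iii).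
\end{proof}

\subsection{Windows}

Fix $v\in(\theta,1)$, let $h>0$ be small, and put $w=v+h<1$. Constants in $O(\cdot)$ may depend on $n$ and $v$, but not on $h$ or on $x\in(0,v]$. For $0\le j\le r$ and $0<x\le v$ let
\[
B_j(x)=\{0<u_1<\dots<u_j<x,\ v<u_{j+1}<\dots<u_r<w\},\qquad V_j=\frac{h^{r-j}}{(r-j)!},
\]
so that $j$ competitors are free and $r-j$ are in the window, $|B_j(x)|\le V_j$, and $hV_{j+1}=(r-j)V_j$. The set $B_0$ does not depend on $x$.

For $1\le j\le r$ and $u\in B_j(x)$ the points $u_{j+1}<\dots<u_r$ cut $(v,w)$ into $r-j+1$ gaps, which we number from $j$ to $r$. Let $g_k$ be the length of the gap with number $k$; that is,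
\[
g_j=u_{j+1}-v,\quad g_k=u_{k+1}-u_k\ (j<k<r),\quad g_r=w-u_r
\]
for $j<r$, and $g_r=h$ for $j=r$. Put $L_j(u)=\sum_{k=j}^rg_kR_k(u)$; in particular $L_r=hR_r$. So $L_j/h$ is the average payment of a bidder whose inverse bid is uniform in the window. The weights $g_k\ge0$ add up to $h$, so $hR_r\le L_j$. Moreover, for $0\le j\le r$, $R_k\le1/v$ on $B_j(x)$ for $k\ge\max(j,1)$: for $k<r$ because $u_{k+1}>v$, and $R_r\le1$. Let
\[
Q_j(x)=\frac1{V_j}\int_{B_j(x)}R_r,\qquad S_j(x)=\frac1{hV_j}\int_{B_j(x)}L_j\quad(j\ge1),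
\]
so that $S_j\ge Q_j$ and $S_r=Q_r$, and write $Q_0$ for the constant $Q_0(x)$. In Section~\ref{sec:four} the functions $Q_1$ and $Q_0$ correspond to $\int_0^xR_2(u,v)\,du$ and $R_2(v,v)$.

Finally let
\[
m_j(u_1,\dots,u_j)=\max\Bigl(2,\frac{3u_1}{u_2},\dots,\frac{(j+1)u_1}{u_j},nu_1\Bigr),\qquad M_j(x)=\int_{0<u_1<\dots<u_j<x}\Bigl(1-\frac{m_j}\lambda\Bigr)du
\]
for $1\le j\le r$ and $0<x<1$, and $M_0(x)=1-\frac{nx}\lambda$. If $i\le r$ and $u_i\ge\theta$, then $\frac{i+1}{u_i}\le\frac{r+1}\theta=n$. So $m=m_j$ on $B_j(x)$ for $j\ge1$, and $N(u)=n$, $m(u)=nu_1$ on $B_0$. This is why the window is placed above $\theta$.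

\begin{lemma}\label{lem:identity}
For $1\le j\le r$ and $0<x\le v$, with the last term on the left omitted for $j=r$,
\begin{equation}\label{id}
\frac1{V_j}\int_{B_j(x)}\Bigl[(u_{j+1}-x)R_j+\sum_{k=j+1}^r(u_{k+1}-u_k)R_k\Bigr]du-(r-j)S_{j+1}(x)=M_j(x).
\end{equation}
In particular $(1-x)Q_r(x)=M_r(x)$. Moreover
\begin{equation}\label{idv}
(1-v)Q_j(v)-(r-j)S_{j+1}(v)=M_j(v)+O(h)\qquad(0\le j<r).
\end{equation}
\end{lemma}

\begin{proof}
Integrate Proposition~\ref{prop:limit}(ii) over $B_j(x)$, $j\ge1$. The right side gives $V_jM_j(x)$. For the second sum use \eqref{insert} with $B=B_j(x)$. All integrals are finite, since $(u_{k+1}-u_k)R_k\le1$.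
\begin{itemize}
\item $k<j$: the point $(t_2,\dots,t_k,y,t_{k+1},\dots,t_r)$ is in $B_j(x)$ if and only if $t\in B_j(x)$, and $y$ ranges over $(t_k,t_{k+1})$. These terms cancel against the terms $k<j$ of the first sum.
\item $k=j$: now $y\in(t_j,x)$ and $t\in B_j(x)$. The net contribution of $R_j$ is $\int_{B_j(x)}\bigl((u_{j+1}-u_j)-(x-u_j)\bigr)R_j$.
\item $k>j$: now $t_1,\dots,t_{j+1}<x$ and $y$ is in the window, so $t\in B_{j+1}(x)$. The lower end of the range of $y$ is $v$ if $k=j+1$ and $t_k$ if $k>j+1$; the upper end is $t_{k+1}$ if $k<r$ and $w$ if $k=r$. So $y$ ranges over the gap of $t\in B_{j+1}(x)$ with number $k$, and these terms add up to $\int_{B_{j+1}(x)}L_{j+1}=hV_{j+1}S_{j+1}(x)=(r-j)V_jS_{j+1}(x)$.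
\end{itemize}
Dividing by $V_j$ gives \eqref{id}. For $j=r$ it reads $(1-x)Q_r=M_r$.

For $1\le j<r$ and $x=v$, the coefficients in \eqref{id} are at most $h$ except $1-u_r=1-v+O(h)$. The functions are at most $1/v$, and $|B_j(v)|\le V_j$. This gives \eqref{idv}.

For $j=0$ integrate (ii) over $B_0$. In the first sum only $k=r$ has a coefficient that is not $O(h)$, so it gives $V_0\bigl((1-v)Q_0+O(h)\bigr)$. In the second sum, the part $s<v$ gives, exactly as in the third item, $\int_{B_1(v)}L_1=hV_1S_1(v)=rV_0S_1(v)$. In the part $v<s<u_1$ the integrands are at most $1/v$ and $s$ has a range of length at most $h$, so it is $O(hV_0)$. The right side is $\int_{B_0}(1-\frac{nu_1}\lambda)du=V_0(M_0(v)+O(h))$.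
\end{proof}

\subsection{Comparison functions}

Define $q_r,\dots,q_1$ on $(0,1)$, and $q_0$ on $(\theta,1)$, by
\begin{equation}\label{qdef}
(1-x)q_r=M_r,\qquad(1-x)q_j=(r-j)q_{j+1}+M_j\quad(j=r-1,\dots,0).
\end{equation}
This is the system \eqref{idv} with $S_{j+1}$ replaced by $Q_{j+1}$ and without the error term. By Lemma~\ref{lem:identity}, $Q_r=q_r$ on $(0,v]$.

\begin{lemma}\label{lem:q}
On $(\theta,1)$ one has $q_1'=q_0=\dfrac n{(n-1)\lambda}$.
\end{lemma}

\begin{proof}
Let $y\in(\theta,1)$. For $2\le j\le r$ we have $\frac{j+1}y\le n$, so $m_j(u_1,\dots,u_{j-1},y)=m_{j-1}(u_1,\dots,u_{j-1})$; and $m_1(y)=ny$. Hence $M_j'=M_{j-1}$ on $(\theta,1)$ for $1\le j\le r$. So $M_r$ is there a polynomial of degree at most $r+1$. It vanishes at $1$, since $M_r(x)\to\frac1{r!}(1-\frac{\lambda_n}\lambda)=0$ as $x\to1$. Therefore $Y=q_r=\frac{M_r}{1-x}$ is a polynomial of degree at most $r$ on $(\theta,1)$. Differentiating $(1-x)Y=M_r$ $i$ times gives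
\[
(1-x)Y^{(i)}=iY^{(i-1)}+M_{r-i}\qquad(0\le i\le r),
\]
where the first term on the right is absent for $i=0$. This is the recursion \eqref{qdef} with $j=r-i$, so $q_{r-i}=Y^{(i)}$. Differentiate once more at $i=r$ and use $Y^{(r+1)}=0$: $-(r+1)Y^{(r)}=M_0'=-\frac n\lambda$. So $q_0=Y^{(r)}=\frac n{(r+1)\lambda}$, and $q_1'=Y^{(r)}=q_0$.
\end{proof}

\subsection{The cluster bound and its consequences}

If all $r+1=n-1$ higher bids have their inverses in the window, the benchmark is $n$, the total payment is $n/\lambda$ by (iii), and each of the $n-1$ bidders pays at least $R_r$ evaluated at her competitors. This bounds $Q_0$ from above.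

\begin{lemma}\label{lem:cluster}
$Q_0\le\dfrac n{(n-1)\lambda}$.
\end{lemma}

\begin{proof}
Let $v<t_0<t_1<\dots<t_r<w$ and $t=(t_0,\dots,t_r)$. Then $N(t_1,\dots,t_r)=n$. From $R_1(t_1,\dots,t_r)\le T(t_0;t_1,\dots,t_r)$ and (iii), $R_1(t\setminus t_0)+\sum_{k=1}^rR_k(t\setminus t_k)\le\frac n\lambda$ almost everywhere. Since $R_r\le R_k$,
\[
\sum_{k=0}^rR_r(t\setminus t_k)\le\frac n\lambda .
\]
Integrate over all such $t$. For a given $t'\in B_0$, the deleted point sweeps the whole window as $k$ varies, so the left side gives $h\int_{B_0}R_r=hV_0Q_0$. Hence $hV_0Q_0\le\frac n\lambda\cdot\frac{h^{r+1}}{(r+1)!}$. As $V_0=\frac{h^r}{r!}$ and $r+1=n-1$, this is the assertion.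
\end{proof}

\begin{lemma}\label{lem:tight}
For $0<x\le v$ and $1\le j\le r$ we have $0\le S_j(x)-Q_j(x)=O(h)$, and $Q_j(x)\to q_j(x)$ as $h\to0$. In particular $S_1(x)\to q_1(x)$.
\end{lemma}

\begin{proof}
\emph{At $x=v$.} Omit the argument $v$. Subtract \eqref{qdef} from \eqref{idv}:
\[
(1-v)(Q_j-q_j)=(r-j)(S_{j+1}-q_{j+1})+O(h)\ge(r-j)(Q_{j+1}-q_{j+1})+O(h)\qquad(0\le j<r).
\]
Since $Q_r=q_r$, going down in $j$ gives $Q_j\ge q_j-O(h)$ for all $j$. By Lemmas~\ref{lem:cluster} and~\ref{lem:q}, $Q_0\le q_0$. So the equation for $j=0$ gives $S_1\le q_1+O(h)$. With $S_1\ge Q_1\ge q_1-O(h)$ we get $Q_1=q_1+O(h)$ and $S_1-Q_1=O(h)$. Now the equation for $j=1$ gives $S_2=q_2+O(h)$, and in the same way $Q_2=q_2+O(h)$ and $S_2-Q_2=O(h)$. Continuing up to $j=r-1$, we obtain $S_j(v)-Q_j(v)=O(h)$ for $1\le j\le r$.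

\emph{For $x\le v$.} As $L_j-hR_r\ge0$ and $B_j(x)\subseteq B_j(v)$, we have $0\le S_j(x)-Q_j(x)\le S_j(v)-Q_j(v)=O(h)$.

\emph{Comparing $R_j$ with $R_r$.} Let $1\le j<r$. All terms $g_k(R_k-R_r)$ of $L_j-hR_r$ are nonnegative, so the term $k=j$ gives
\[
\int_{B_j(x)}(u_{j+1}-v)(R_j-R_r)\,du\le hV_j\bigl(S_j(x)-Q_j(x)\bigr)=O(h^2V_j).
\]
Split at $u_{j+1}-v=h^{3/2}$. The part below has volume at most $h^{3/2}\frac{h^{r-j-1}}{(r-j-1)!}=(r-j)\sqrt h\,V_j$, and there $0\le R_j-R_r\le\frac1v$. On the part above divide by $h^{3/2}$. Hence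
\begin{equation}\label{RjRr}
\int_{B_j(x)}(R_j-R_r)\,du=O(\sqrt h\,V_j).
\end{equation}

\emph{The limit.} In \eqref{id} for $1\le j<r$, use $u_{j+1}-x=v-x+O(h)$ and \eqref{RjRr} for the term with $R_j$, $1-u_r=1-v+O(h)$ for the term with $R_r$, the bound $h$ for all other coefficients, and $S_{j+1}(x)=Q_{j+1}(x)+O(h)$. Since $(v-x)+(1-v)=1-x$, this gives
\[
(1-x)Q_j(x)-(r-j)Q_{j+1}(x)=M_j(x)+O(\sqrt h)\quad(1\le j<r),\qquad(1-x)Q_r(x)=M_r(x).
\]
As $1-x\ge1-v>0$, going down in $j$ and comparing with \eqref{qdef} gives $Q_j(x)\to q_j(x)$.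
\end{proof}

\subsection{Convexity}

\begin{proposition}\label{prop:convex}
If Theorem~\ref{thmB} fails for $n\ge4$, then the function $q_1$ defined by \eqref{qdef} is convex on $(0,1)$.
\end{proposition}

\begin{proof}
For $u\in B_0$ we have $N(u)=n$. By (iii) and the monotonicity of $T$ in (i), for almost every $(s,s',u)$ with $0<s<s'<v$ and $u\in B_0$,
\[
\sum_{k=1}^rR_k(s,u\setminus u_k)\le\sum_{k=1}^rR_k(s',u\setminus u_k).
\]
Integrate over $u\in B_0$. For fixed $s<v$, inserting the point $u_k$ into the gap with number $k$, as in the proof of Lemma~\ref{lem:identity} for $j=0$, turns the left side into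
\[
\ell(s)=\int_{v<t_2<\dots<t_r<w}L_1(s,t_2,\dots,t_r)\,dt_2\cdots dt_r ,
\]
a bounded function on $(0,v)$. So $\ell(s)\le\ell(s')$ for almost every pair $s<s'$. For $0<x<x+2d<v$, averaging over pairs gives $\int_x^{x+d}\ell\le\int_{x+d}^{x+2d}\ell$. Thus the continuous function $S_1(x)=\frac1{hV_1}\int_0^x\ell$ is midpoint convex, hence convex, on $(0,v)$. By Lemma~\ref{lem:tight} its pointwise limit $q_1$ is convex on $(0,v)$, and $v\in(\theta,1)$ was arbitrary.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thmB} for $n=4$]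
For $n=4$ we have $m_1(u)=\max(2,4u)$ and $m_2=m$, so $q_1$ is the function of Section~\ref{sec:four}. By \eqref{nonconvex} it is not convex. This contradicts Proposition~\ref{prop:convex}.
\end{proof}

\begin{remark}
The price restriction enters in two ways: it makes the payment $R_k$ constant on gaps, and it rules out prices below the lowest competing bid. The auction of Theorem~\ref{thmA} also has the second property, so for $n=4$ the first one is decisive; without it the payment of a bidder in the window could depend on her own bid. For $n=3$ the function $q_1$ is the function $G$ of Section~\ref{sec:three}, which is convex, so there is no contradiction.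
\end{remark}

\section{Five and more bidders}\label{sec:five}

\subsection{A closed form for $\lambda_n$}

\begin{proposition}\label{prop:closed}
For $n\ge3$,
\[
\lambda_n=2-\Bigl(1-\frac1n\Bigr)^{n-1}+\int_0^{1/n}\frac{1-(1-c)^{n-1}}c\,dc=1-\sum_{i=2}^n\Bigl(-\frac1n\Bigr)^{i-1}\frac i{i-1}\binom{n-1}{i-1}.
\]
\end{proposition}

\begin{proof}
Let $r=n-2$, let $u_1<\dots<u_r$ be the order statistics of $r$ independent uniform variables on $(0,1)$, and put $\tau^*=N_n(u)$. Then $\lambda_n=\mathbb E[u_1\tau^*]$. For $\tau\ge n$ and $c=1/\tau$, the event $\tau^*\le\tau$ means $u_k\ge(k+1)c$ for all $k$. So $\mathbb E[u_1;\tau^*\le\tau]=r!\,e_{r+1}(1)$, where $e_1(x)=x$ and $e_j(x)=\int_{jc}^xe_{j-1}(y)\,dy$. We claim that for $j\ge2$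
\[
e_j(x)=(x-jc)\Bigl[\frac{x^{j-1}}{j!}+\frac{c(x-c)^{j-2}}{(j-1)!}\Bigr].
\]
For $j=2$ both sides are $\frac12(x^2-4c^2)$. For $j\ge3$ the right side vanishes at $jc$. Its two parts have the derivatives
\begin{align*}
\frac{x^{j-2}}{j!}\bigl[x+(j-1)(x-jc)\bigr]&=\frac{x^{j-2}}{(j-1)!}\bigl(x-(j-1)c\bigr),\\
\frac{c(x-c)^{j-3}}{(j-1)!}\bigl[(x-c)+(j-2)(x-jc)\bigr]&=\frac{c(x-c)^{j-3}}{(j-2)!}\bigl(x-(j-1)c\bigr),
\end{align*}
and these add up to the formula for $e_{j-1}$. This proves the claim by induction, so
\[
\mathbb E[u_1;\tau^*\le\tau]=\bigl(1-(n-1)c\bigr)\Bigl[\frac1{n-1}+c(1-c)^{n-3}\Bigr].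
\]
Now $\mathbb E[u_1]=\frac1{n-1}$ and $\mathbb E[u_1\tau^*]=n\,\mathbb E[u_1]+\int_n^\infty\mathbb E[u_1;\tau^*>\tau]\,d\tau$. With $d\tau=-dc/c^2$ we get
\[
\lambda_n=\frac n{n-1}+\int_0^{1/n}\frac{1-(1-(n-1)c)(1-c)^{n-3}}c\,dc .
\]
Since $(1-(n-1)c)(1-c)^{n-3}=(1-c)^{n-2}-(n-2)c(1-c)^{n-3}$,
\[
\lambda_n=\frac n{n-1}+1-\Bigl(1-\frac1n\Bigr)^{n-2}+\int_0^{1/n}\frac{1-(1-c)^{n-2}}c\,dc .
\]
Next, $\int_0^{1/n}\frac{(1-c)^{n-2}-(1-c)^{n-1}}c\,dc=\int_0^{1/n}(1-c)^{n-2}dc=\frac{1-(1-1/n)^{n-1}}{n-1}$. Replace the exponent $n-2$ in the integral accordingly and note that $\frac1{n-1}(1-\frac1n)^{n-1}=\frac1n(1-\frac1n)^{n-2}$. This gives the first formula. The second follows by expanding with $k=i-1$: the term $-\binom{n-1}k(-\frac1n)^k$ from $1-(1-\frac1n)^{n-1}$ and the term $-\binom{n-1}k(-\frac1n)^k\frac1k$ from the integral have the sum $-\binom{n-1}k(-\frac1n)^k\frac{k+1}k$.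
\end{proof}

In other words $\lambda_n=1+\sum_{k=1}^{n-1}(-1)^{k-1}t_k$ with $t_k=\binom{n-1}k\frac{k+1}{k\,n^k}$. Since
\[
\frac{t_{k+1}}{t_k}=\frac{n-1-k}{(k+1)n}\cdot\frac{k(k+2)}{(k+1)^2}<1 ,
\]
we have $\lambda_n\ge1+t_1-t_2+t_3-t_4$ for $n\ge5$, with equality for $n=5$. This gives
\begin{align*}
\lambda_5&=1+\tfrac85-\tfrac9{25}+\tfrac{16}{375}-\tfrac1{500}=\tfrac{3421}{1500}<2.2807,\\
\lambda_6&\ge1+\tfrac53-\tfrac5{12}+\tfrac5{81}-\tfrac{25}{5184}>2.3069,\\
\lambda_7&\ge1+\tfrac{12}7-\tfrac{45}{98}+\tfrac{80}{1029}-\tfrac{75}{9604}>2.3250,\\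
\lambda_8&\ge1+\tfrac74-\tfrac{63}{128}+\tfrac{35}{384}-\tfrac{175}{16384}>2.3382,\\
\lambda_9&\ge1+\tfrac{16}9-\tfrac{14}{27}+\tfrac{224}{2187}-\tfrac{175}{13122}>2.3483 .
\end{align*}

\subsection{The slope test}

For $n\ge5$ we compare the slope of $q_1$ at $\frac2n$ with its constant slope near $1$.

\begin{proof}[Proof of Theorem~\ref{thmB} for $n\ge5$]
Let $\lambda=\lambda_n$, $r=n-2$ and $\delta_i=1-\lambda_{i+2}/\lambda_n$. Let $0<x\le\frac2n$. If $u_j<x$, then $nu_1\le\frac{(j+1)u_1}{u_j}$, so the term $nu_1$ can be dropped from $m_j$, and Lemma~\ref{lem:scale}(a) gives $M_j(x)=\delta_{j-1}\frac{x^j}{j!}$. Unfolding \eqref{qdef}, with $y=\frac x{1-x}$,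
\[
q_1(x)=\sum_{j=1}^r\frac{(r-1)!}{(r-j)!}\cdot\frac{M_j(x)}{(1-x)^j}=\frac1r\sum_{j=1}^r\binom rj\delta_{j-1}y^j,\qquad q_1'(x)=y'\sum_{i=0}^{r-1}\binom{r-1}i\delta_iy^i ,
\]
where at $x=\frac2n$ the derivative is taken from the left. There we have $y=\frac2r$ and $y'=\bigl(\frac nr\bigr)^2$. Suppose that Theorem~\ref{thmB} fails for $n$. Then $q_1$ is convex by Proposition~\ref{prop:convex}. Since $\frac2n<\theta$, Lemma~\ref{lem:q} gives $q_1'(\frac2n^-)\le\frac n{(n-1)\lambda}$, that is, $W_n\le1$ for
\[
W_n=P\sum_{i=0}^{r-1}w_i(\lambda_n-\lambda_{i+2}),\qquad P=\frac{n(n-1)}{r^2},\qquad w_i=\binom{r-1}i\Bigl(\frac2r\Bigr)^i .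
\]
We show that $W_n>1$ for all $n\ge5$, a contradiction.

\emph{$n=5$.} Here $P=\frac{20}9$, $(w_0,w_1,w_2)=(1,\frac43,\frac49)$, and $\lambda_5-\lambda_2=\frac{421}{1500}$, $\lambda_5-\lambda_3=\frac{171}{1500}$, $\lambda_5-\lambda_4=\frac{493}{12000}$. The sum is $\frac{421}{1500}+\frac{228}{1500}+\frac{493}{27000}=\frac{487}{1080}$, so $W_5=\frac{487}{486}>1$.

\emph{$n=6$.} Here $P=\frac{15}8$ and $(w_0,w_1,w_2)=(1,\frac32,\frac34)$. The first three terms of the sum exceed $0.3069+1.5\cdot0.1402+0.75\cdot0.0673>0.567>\frac8{15}$, and the last term is nonnegative by Lemma~\ref{lem:scale}(b).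

\emph{$n\ge7$.} Put $d_k=\lambda_{k+1}-\lambda_k\ge0$ and $c_k=\sum_{i\le k-2}w_i$. Summation by parts gives $W_n=\sum_{k=2}^{n-1}Pc_kd_k$. We have $P=1+\frac3r+\frac2{r^2}$ and
\[
w_1=2-\frac2r,\qquad w_2=2-\frac6r+\frac4{r^2},\qquad w_3=\frac43-\frac8r+\frac{44}{3r^2}-\frac8{r^3},
\]
so $c_2=1$, $c_3=3-\frac2r$, $c_4=5-\frac8r+\frac4{r^2}$, $c_5=\frac{19}3-\frac{16}r+\frac{56}{3r^2}-\frac8{r^3}$. For $r\ge5$,
\begin{align*}
Pc_2&=1+\frac3r+\frac2{r^2},\qquad Pc_3=3+\frac7r-\frac4{r^3}\ge3,\\
Pc_4&=5+\frac7r-\frac{10}{r^2}-\frac4{r^3}+\frac8{r^4}\ge5,\\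
Pc_5&=\frac{19}3+\frac3r-\frac{50}{3r^2}+\frac{16}{r^3}+\frac{40}{3r^4}-\frac{16}{r^5}\ge\frac{19}3 .
\end{align*}
For $Pc_4$ use $7r^2\ge10r+4$. For $Pc_5$ use $3r^2-\frac{50}3r+16>0$, which holds at $r=5$ and whose left side increases for $r\ge3$, and $\frac{40}{3r^4}>\frac{16}{r^5}$. Also $c_k\ge c_5$ for $k\ge5$, and $\sum_{k=5}^{n-1}d_k=\lambda_n-\lambda_5$. With $d_2=\frac16$, $d_3=\frac7{96}$, $d_4=\frac{493}{12000}$,
\[
W_n\ge\Bigl(1+\frac3r+\frac2{r^2}\Bigr)\frac16+\Bigl(3+\frac7r-\frac4{r^3}\Bigr)\frac7{96}+5\cdot\frac{493}{12000}+\frac{19}3(\lambda_n-\lambda_5).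
\]
Here $5\cdot\frac{493}{12000}>0.205$.
\begin{itemize}
\item $n=7$, $r=5$: $W_7>0.279+0.318+0.205+\frac{19}3\cdot0.0443>1.08$.
\item $n=8$, $r=6$, using only $3\cdot\frac7{96}>0.218$ for the second term: $W_8>0.259+0.218+0.205+\frac{19}3\cdot0.0575>1.04$.
\item $n\ge9$: $\lambda_n\ge\lambda_9$ by Lemma~\ref{lem:scale}(b), and the first two terms exceed $\frac16$ and $0.218$. So $W_n>0.166+0.218+0.205+\frac{19}3\cdot0.0676>1.01$.
\end{itemize}
This completes the proof of Theorem~\ref{thmB}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{corn}]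
For $n=4$ combine Theorems~\ref{thmA} and~\ref{thmB}. For $n\ge5$, Theorem~\ref{thmCGL} and Proposition~\ref{prop:closed} show that the infimum of the ratios of all truthful $n$-bidder auctions is $\lambda_n$. By Theorem~\ref{thmB} the infimum over price-restricted auctions is at least $\lambda_n+\varepsilon_n$. The cases $n=2,3$ were recalled before Conjecture~\ref{conj}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{limited} ``From Optimal Limited To Unlimited Supply Auctions'', \url{http://dmac.rutgers.edu/Workshops/Games/mcgrew.pdf}.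
\bibitem{CGL} N.~Chen, N.~Gravin, P.~Lu, ``Optimal competitive auctions'', STOC 2014.
\end{thebibliography}

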